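\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The dimension of the support of the Beta-Fleming--Viot process with Brownian mutation}


\begin{abstract}
Let $X$ be the Beta$(2-\beta,\beta)$-Fleming--Viot process with Brownian mutation in $\mathbb R^d$, where $\beta\in(1,2)$, and let $t>0$. We prove the conjecture that, when $d>2/(\beta-1)$, the support of $X(t)$ almost surely has Hausdorff dimension exactly $2/(\beta-1)$. The usual energy method stops at dimension $2$, because two sampled ancestral lines merge within a short time $s$ with probability of order $s$. This probability is dominated by rare, very large mergers. On the likely event that the ancestral line of one sampled individual takes part in no atypically large merger, the probability drops to almost $s^{1/(\beta-1)}$, and the energy method then gives the sharp bound. The method extends to every finite measure $\Lambda$ on $[0,1]$. It shows that the support has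 dimension at least $\min(d,2)$ for all $\Lambda$. When the upper and lower power exponents of $\Lambda([0,y])$ at $0$ agree, it gives the exact Hausdorff, packing and local dimensions, and also the box dimension unless small mergers are too rare.
\end{abstract}

\section{The question and the idea}

\subsection{The process}

Let $\Lambda$ be a finite measure on $[0,1]$. The \emph{$\Lambda$-coalescent} is the partition-valued Markov process in which, whenever there are $n$ blocks, each given $k$-tuple of blocks, $2\le k\le n$, merges into one block at rate
\[
\lambda_{n,k}=\int_0^1x^{k-2}(1-x)^{n-k}\,\Lambda(dx).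
\]
Thus, apart from the pairwise mergers produced by an atom of $\Lambda$ at $0$, \emph{merging events of size $x$} occur with intensity $x^{-2}\Lambda(dx)$, and at such an event every block decides independently, with probability $x$, to take part. The behavior of $\Lambda$ near $0$ measures how frequent small mergers are.

The \emph{$\Lambda$-Fleming--Viot process with Brownian mutation in $\mathbb R^d$} is the Markov process $X=(X(t))_{t\ge0}$ with values in the probability measures $M_1(\mathbb R^d)$ that describes the types in an infinite population whose genealogy is the $\Lambda$-coalescent and whose types move as standard Brownian motions. For $F(\mu)=\langle f,\mu^{\otimes n}\rangle$ with $f\in C_b^2((\mathbb R^d)^n)$ its generator is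
\[
\mathcal LF(\mu)=\Big\langle\tfrac12\Delta f,\mu^{\otimes n}\Big\rangle+\sum_{J\subseteq[n],\,|J|\ge2}\lambda_{n,|J|}\Big(\langle f_J,\mu^{\otimes(n-|J|+1)}\rangle-\langle f,\mu^{\otimes n}\rangle\Big),
\]
where $f_J$ arises from $f$ by setting all variables with indices in $J$ equal. The initial state $X(0)=\mu\in M_1(\mathbb R^d)$ is arbitrary throughout.

We work with the equivalent Donnelly--Kurtz \emph{lookdown construction}. Infinitely many particles occupy levels $1,2,\dots$, and $X_i(t)$ is the location of the particle at level $i$. The $X_i(0)$ are i.i.d.\ with law $\mu$. Between reproduction events the particles move as independent Brownian motions. At a reproduction event involving a set $J$ of levels, the particles at the levels in $J$ all take the location of the particle at level $\min J$, and the remaining particles are shifted upward, preserving their order. For each $t$ the sequence $(X_i(t))_{i\ge1}$ is exchangeable, and by de Finetti's theorem the weak limit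
\begin{equation}\label{eq:empirical}
X(t)=\lim_{n\to\infty}\frac1n\sum_{i=1}^n\delta_{X_i(t)}
\end{equation}
exists almost surely. Moreover, given $X(t)$, the $X_i(t)$ are i.i.d.\ with law $X(t)$. So $X_1(t),X_2(t),\dots$ is a sample from the random measure $X(t)$. Looking backward from a fixed time, the genealogy of the levels is a $\Lambda$-coalescent, denoted $\Pi$.

For $\beta\in(0,2)$ the \emph{Beta$(2-\beta,\beta)$-Fleming--Viot process} is the case
\[
\Lambda(dx)=\frac1{B(2-\beta,\beta)}x^{1-\beta}(1-x)^{\beta-1}\,dx .
\]
We write $\dim$ for Hausdorff dimension. The following is known. For the Kingman case $\Lambda=\delta_0$ and fixed $t>0$, $\operatorname{supp}X(t)$ is almost surely compact with $\dim\operatorname{supp}X(t)\le2$ (Dawson--Hochberg). In the Beta case, $\operatorname{supp}X(t)$ is almost surely compact for each fixed $t>0$ if and only if $\beta\in(1,2)$. For $\beta\in(1,2)$ and fixed $t>0$, almost surely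
\begin{equation}\label{eq:knownupper}
\dim\operatorname{supp}X(t)\le\frac2{\beta-1}.
\end{equation}
In the other direction, let $T_m=\inf\{s:\#\Pi(s)\le m\}$. If $d\ge2$ and $\limsup_m m^\alpha\mathbb ET_m<\infty$ for some $\alpha>0$, then $\dim\operatorname{supp}X(t)\ge2$ almost surely for fixed $t>0$. The Beta coalescent with $\beta\in(1,2)$ satisfies this assumption with $\alpha=\beta-1$, and the Kingman coalescent with $\alpha=1$. The bounds $2$ and $2/(\beta-1)$ are different for every $\beta\in(1,2)$, and the conjecture posed in \cite{source} is that the upper one is correct when it is less than $d$. We prove it.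

\begin{theorem}\label{thm:main}
Let $\beta\in(1,2)$, $t>0$, $d\ge1$, and let $\mu\in M_1(\mathbb R^d)$ be arbitrary. For the Beta$(2-\beta,\beta)$-Fleming--Viot process $X$ with Brownian mutation and $X(0)=\mu$, almost surely every Borel set $B$ with $X(t)(B)>0$ has $\dim B\ge\min(d,\frac2{\beta-1})$. Consequently, almost surely
\[
\dim\operatorname{supp}X(t)=\min\Big(d,\frac2{\beta-1}\Big).
\]
In particular $\dim\operatorname{supp}X(t)=2/(\beta-1)$ almost surely when $d>2/(\beta-1)$.
\end{theorem}

\subsection{Two counts that disagree}

Why should $2/(\beta-1)$ be the answer? Look back from time $t$ by a small amount $s$. The population at time $t$ descends from finitely many ancestors alive at time $t-s$, on average at most of order $s^{-1/(\beta-1)}$ of them (Lemma~\ref{lem:count}), and in time $s$ a descendant travels a distance of about $\sqrt s$. So about $s^{-1/(\beta-1)}$ balls of radius about $\sqrt s$ cover the support, which gives the upper bound $2/(\beta-1)$. If all these families had comparable sizes, two sampled individuals would belong to the same family with probability about $s^{1/(\beta-1)}$, and one would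 expect the covering to be efficient.

The standard way to a lower bound is through the energy
\[
I_\gamma=\iint|x-y|^{-\gamma}\,X(t)(dx)\,X(t)(dy),\qquad \mathbb EI_\gamma=\mathbb E|X_1(t)-X_2(t)|^{-\gamma},
\]
whose finiteness implies $\dim\operatorname{supp}X(t)\ge\gamma$. Here the other count appears. Two lines merge at rate $\lambda_{2,2}=\Lambda([0,1])=1$, so the probability that two sampled individuals share a family is $1-e^{-s}\approx s$, much larger than $s^{1/(\beta-1)}$. If the lines of $1$ and $2$ merge at backward time $\tau=s<t$, then $X_1(t)-X_2(t)$ is centered Gaussian with covariance $2sI_d$, and with a standard Gaussian vector $Z$ in $\mathbb R^d$,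
\[
\mathbb EI_\gamma\ge\int_0^te^{-s}(2s)^{-\gamma/2}\,\mathbb E|Z|^{-\gamma}\,ds=\infty\qquad\text{for every }\gamma\ge2 .
\]
So the first moment of the energy cannot give more than dimension $2$. But an infinite mean does not make $I_\gamma$ infinite. The probability $s$ comes mainly from events of size $x$ of order one: such an event occurs before time $s$ with probability of order $s$, and when it occurs it merges two given lines with probability of order one. For most realizations there is no such event.

\subsection{One time scale, worked by hand}\label{sec:onescale}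

The whole idea is visible at one scale $s\in(0,1)$ for $\beta=3/2$, where the conjectured dimension is $4$. Since $B(\frac12,\frac32)=\Gamma(\frac12)\Gamma(\frac32)/\Gamma(2)=\pi/2$, we have $\Lambda(dx)=\frac2\pi x^{-1/2}(1-x)^{1/2}dx$. Fix a threshold $y\in(0,1)$ and follow the line of the sampled individual $1$.

\emph{Large events met by line $1$.} Events of size $x$ occur at rate $x^{-2}\Lambda(dx)$, and line $1$ takes part with probability $x$. Hence line $1$ takes part in an event of size greater than $y$ before time $s$ with probability at most
\[
s\int_y^1x^{-1}\,\Lambda(dx)\le\frac{2s}\pi\int_y^1x^{-3/2}\,dx\le\frac4\pi\,s\,y^{-1/2}.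
\]

\emph{Mergers in small events.} Both line $1$ and line $2$ take part in an event of size $x$ with probability $x^2$. Hence they merge before time $s$ at an event of size at most $y$ with probability at most
\[
s\int_0^yx^{-2}x^2\,\Lambda(dx)\le\frac{2s}\pi\int_0^yx^{-1/2}\,dx=\frac4\pi\,s\,y^{1/2}.
\]
Take $y=s^{2-\varepsilon}$ with $0<\varepsilon<2$. The first probability is at most $\frac4\pi s^{\varepsilon/2}$, which tends to $0$ as $s\to0$. The second is at most $\frac4\pi s^{2-\varepsilon/2}$, which is nearly $s^2=s^{1/(\beta-1)}$. So outside an event of small probability the two counts agree up to an arbitrarily small power of $s$.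

For general $\beta$ the two rates are of order $y^{1-\beta}$ and $y^{2-\beta}$. The largest event typically met by line $1$ before time $s$ has size about $s^{1/(\beta-1)}$, and with this threshold the merging probability is about $s\cdot s^{(2-\beta)/(\beta-1)}=s^{1/(\beta-1)}$.

\begin{remark}
For this method it is essential to exclude only those large events in which line $1$ takes part. All events of size greater than $y$ together have rate of order $y^{-\beta}$, so excluding all of them before time $s$ is likely only if $y\gg s^{1/\beta}$. With such thresholds the estimate would give at best the merging probability $s\cdot s^{(2-\beta)/\beta}=s^{2/\beta}$ and dimension $4/\beta$, which is less than $2/(\beta-1)$ for every $\beta\in(1,2)$. This is why we study the potential of $X(t)$ at the typical point $X_1(t)$, with level $1$ in a distinguished role.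
\end{remark}

Two things remain to be done for a proof. The large events must be excluded at all small scales at once, which costs an arbitrarily small power of $s$ (Section~\ref{sec:merge}). And the restricted estimate must be turned into a statement about $X(t)$, although the good event is not symmetric in the levels (Section~\ref{sec:energy}). Both turn out to be short.

\subsection{The general theorem}

Only the size of $\Lambda$ near $0$ matters. For a finite measure $\Lambda$ on $[0,1]$ put
\begin{align*}
b^*&=\inf\Big\{b\in[1,2]:\limsup_{y\downarrow0}y^{b-2}\Lambda([0,y])<\infty\Big\},\\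
b_*&=\sup\Big\{b\in[1,2]:\liminf_{y\downarrow0}y^{b-2}\Lambda([0,y])>0\Big\},\qquad \sup\emptyset:=1 .
\end{align*}
The first set contains $2$ and contains with $b$ every larger $b'\le2$. The second contains with $b$ every smaller $b'\ge1$. Always $1\le b_*\le b^*\le2$: if there were $b^*<b<b'<b_*$, then $c\,y^{2-b'}\le\Lambda([0,y])\le C\,y^{2-b}$ for small $y$ with $c>0$, which fails as $y\downarrow0$. In particular $b^*=1$ forces $b_*=1$. We use the convention $2/0=\infty$.

We recall the dimensions involved. Write $B(x,r)$ for the closed ball. For bounded $S\subset\mathbb R^d$ let $\operatorname{cov}_r(S)$ be the least number of closed balls of radius $r$ covering $S$. The upper and lower box dimensions $\overline{\dim}_{\rm box}S$ and $\underline{\dim}_{\rm box}S$ are the $\limsup$ and $\liminf$ of $\log\operatorname{cov}_r(S)/\log(1/r)$ as $r\downarrow0$. The packing dimension of any $S$ is $\dim_PS=\inf\sup_j\overline{\dim}_{\rm box}S_j$, the infimum being over countable covers of $S$ by bounded sets $S_j$. Standard facts (see \cite{Falconer,Mattila}) are $\dim S\le\dim_PS\le d$ and, for bounded $S$, $\dim S\le\underline{\dim}_{\rm box}S\le\overline{\dim}_{\rm box}S\le d$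 and $\dim_PS\le\overline{\dim}_{\rm box}S$.

\begin{theorem}\label{thm:general}
Let $X$ be the $\Lambda$-Fleming--Viot process with Brownian mutation in $\mathbb R^d$, $d\ge1$, with arbitrary $X(0)=\mu$, and let $t>0$. Almost surely the following hold.
\begin{itemize}
\item[(a)] Every Borel set $B$ with $X(t)(B)>0$ has $\dim B\ge\min(d,\frac2{b^*-1})$, and
\[
\liminf_{r\to0}\frac{\log X(t)(B(x,r))}{\log r}\ge\min\Big(d,\frac2{b^*-1}\Big)\qquad\text{for }X(t)\text{-a.e.\ }x.
\]
In particular $\dim\operatorname{supp}X(t)\ge\min(d,2)$ for every $\Lambda$.
\item[(b)] If $b_*>1$, then $\operatorname{supp}X(t)$ is compact and its upper box dimension is at most $\min(d,\frac2{b_*-1})$.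
\item[(c)] If $b_*=b^*=:b$, put $D=\min(d,\frac2{b-1})$. Then the Hausdorff and packing dimensions of $\operatorname{supp}X(t)$ equal $D$. If $b>1$, its box dimension also exists and equals $D$. The measure $X(t)$ is exact dimensional:
\[
\lim_{r\to0}\frac{\log X(t)(B(x,r))}{\log r}=D\qquad\text{for }X(t)\text{-a.e.\ }x.
\]
In particular, if $b^*=1$, the Hausdorff, packing and local dimensions all equal $d$.
\end{itemize}
\end{theorem}

The last statement of (a) shows that the hypothesis on $T_m$ recalled above is not needed for the lower bound $2$. Part (b) contains a proof of \eqref{eq:knownupper}.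

\begin{corollary}\label{cor:examples}
Almost surely, for fixed $t>0$:
\begin{itemize}
\item for Beta$(2-\beta,\beta)$ with $\beta\in(1,2)$, all dimensions in Theorem~\ref{thm:general}(c) equal $\min(d,\frac2{\beta-1})$;
\item for Beta$(2-\beta,\beta)$ with $\beta\in(0,1]$, the Hausdorff and packing dimensions of the support equal $d$;
\item for Kingman's coalescent, and for any $\Lambda$ with $\Lambda(\{0\})>0$, all dimensions in Theorem~\ref{thm:general}(c) equal $\min(d,2)$.
\end{itemize}
\end{corollary}

\begin{proof}[Proof of Corollary~\ref{cor:examples}, given Theorem~\ref{thm:general}]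
The Beta density is $x^{1-\beta}/B(2-\beta,\beta)$ times a factor tending to $1$ as $x\downarrow0$, so $y^{\beta-2}\Lambda([0,y])$ converges to a positive finite limit. Hence $y^{b-2}\Lambda([0,y])$ is of order $y^{b-\beta}$ as $y\downarrow0$. It is bounded for small $y$ if and only if $b\ge\beta$, and bounded below by a positive constant for small $y$ if and only if $b\le\beta$. So $b_*=b^*=\beta$ for $\beta\in(1,2)$, and $b^*=1$ for $\beta\in(0,1]$. If $\Lambda(\{0\})>0$, then $\Lambda([0,y])$ has a positive limit as $y\downarrow0$ and $b_*=b^*=2$.
\end{proof}

\noindent Theorem~\ref{thm:main} follows from Theorem~\ref{thm:general}, since $b_*=b^*=\beta$: the statement on Borel sets is (a), applied to $B=\operatorname{supp}X(t)$ for the lower bound on the support, and the upper bound is (b), since Hausdorff dimension is at most upper box dimension. A reader interested only in the conjecture can take \eqref{eq:knownupper} for the upper bound and read Sections~\ref{sec:lookdown}--\ref{sec:merge} with $b=\beta$.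

\section{Ancestral lines in the lookdown construction}\label{sec:lookdown}

Fix $t>0$. The aim of this section is to express $X_i(t)-X_1(t)$ through the time at which the ancestral line of $i$ reaches level $1$, and to bound the law of that time.

\subsection{Events and their rates}

The reproduction events come from a Poisson point process of atoms $(u,x,\xi)$ on $[0,t]\times(0,1]\times\{0,1\}^{\mathbb N}$ with intensity $du\otimes x^{-2}\Lambda(dx)\otimes\mathrm{Ber}(x)^{\otimes\mathbb N}(d\xi)$. An atom is an event at time $u$, of size $x$, with level set $J=\{j:\xi_j=1\}$, and it has an effect only if $|J|\ge2$. If $\Lambda(\{0\})>0$, there are in addition, independently for each pair $i<j$, events with $J=\{i,j\}$ at rate $\Lambda(\{0\})$. We say that these have size $0$. The level $j$ is driven by a Brownian motion $B^j$. The motions $B^j$, the initial positions and the point process of events are independent.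

Since $\mathbb P(\xi_i=1)=x$ and $\mathbb P(\xi_i=\xi_j=1)=x^2$, we can read off two rates, for levels $i\ne j$ and $y\in(0,1]$:
\begin{align}
\text{rate of events of size }\le y\text{ with }i,j\in J&=\Lambda(\{0\})+\int_{(0,y]}x^{-2}x^2\,\Lambda(dx)=\Lambda([0,y]),\label{eq:ratepair}\\
\text{rate of events of size }>y\text{ with }i\in J&=\int_{(y,1]}x^{-1}\,\Lambda(dx).\label{eq:rateline}
\end{align}
By \eqref{eq:ratepair} with $y=1$, events with $|J\cap[n]|\ge2$ have rate at most $\binom n2\Lambda([0,1])<\infty$ for each $n$.

\subsection{Going backward}

Consider an event with level set $J$, $|J|\ge2$. After it, the particle at level $\ell$ is at the location that level $\varphi_J(\ell)$ had just before, where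
\begin{equation}\label{eq:phi}
\varphi_J(\ell)=\min J\quad(\ell\in J),\qquad \varphi_J(\ell)=\ell-\big(\#(J\cap[\ell])-1\big)^+\quad(\ell\notin J).
\end{equation}
The second formula says that the levels outside $J$ are filled, in the old order, by the particles other than the one at $\min J$. If $\ell<\min J$, nothing changes. If $\ell>\min J$ and $\ell\notin J$, then $\ell$ is the $r$-th level outside $J$ with $r=\ell-\#(J\cap[\ell])\ge\min J$, and the $r$-th old particle other than the one at $\min J$ sat at level $r+1$. For example, $J=\{2,4,5\}$ gives $\varphi_J(4)=\varphi_J(5)=2$, $\varphi_J(6)=4$ and $\varphi_J(7)=5$. At an event of size $1$ almost surely $J=\mathbb N$, so every level takes the location of level $1$ and the second formula is void. Note that $\varphi_J(\ell)\le\ell$, and that $\varphi_J(\ell)\neq\ell$ is possible only if $|J\cap[\ell]|\ge2$.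

\begin{lemma}\label{lem:phi}
Let $|J|\ge2$. Then $\varphi_J(1)=1$. For $\ell\ge2$ we have $\varphi_J(\ell)=1$ if and only if $1\in J$ and $\ell\in J$.
\end{lemma}
\begin{proof}
The first claim is immediate from \eqref{eq:phi}. Let $\ell\ge2$. If $\ell\in J$, then $\varphi_J(\ell)=\min J$, which is $1$ exactly when $1\in J$. If $\ell\notin J$, then $\#(J\cap[\ell])\le\ell-1$, so $\varphi_J(\ell)\ge\ell-(\ell-2)=2$.
\end{proof}

Write $v=t-u$ for backward time and let $N$ be the point process of all events in backward time. By invariance of the intensity under reversal, $N$ has the same law as the forward process. Let $\mathcal F_v$ be generated by the events of $N$ with times in $[0,v]$. Let $a_i(v)$ be the level at time $t-v$ of the ancestor of the particle $i$ of time $t$: it starts at $a_i(0)=i$ and satisfies $a_i(v)=\varphi_J(a_i(v-))$ at an event at backward time $v$ with level set $J$, $|J|\ge2$. Since $a_i\le i$, only events with $|J\cap[i]|\ge2$ matter. So $a_i$ is a right-continuous adapted step process with finitely many jumps, and $a_i(v-)$ is predictable. By Lemma~\ref{lem:phi}, $a_1\equiv1$. For $i\ge2$ let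
\[
\tau_i=\inf\{v\le t:a_i(v)=1\},\qquad\inf\emptyset:=\infty .
\]
This is $\sigma(N)$-measurable, $\tau_i>0$ almost surely, and if $\tau_i\le t$ then $a_i=a_1=1$ on $[\tau_i,t]$.

\begin{lemma}\label{lem:taubound}
For $i\ge2$, $0<s\le t$ and $y\in(0,1]$,
\[
\mathbb P\big(\tau_i\le s\text{ and the event at backward time }\tau_i\text{ has size at most }y\big)\le s\,\Lambda([0,y]).
\]
\end{lemma}
\begin{proof}
On the event considered, $N$ has an event at some time $v\le s$, of size at most $y$, with $a_i(v-)\ne1$ and, by Lemma~\ref{lem:phi}, with $1\in J$ and $a_i(v-)\in J$. We bound the expected number of such events. The compensation formula for Poisson point processes says that the expected sum of a nonnegative predictable functional over the atoms equals the expectation of its integral against the intensity. Since $a_i(v-)$ is predictable, it may be treated as a fixed level other than $1$ when integrating over the marks, and \eqref{eq:ratepair} shows that the expected number is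
\[
\mathbb E\int_0^s\mathbf 1_{\{a_i(v-)\ne1\}}\Lambda([0,y])\,dv\le s\,\Lambda([0,y]).\qedhere
\]
\end{proof}

\subsection{Positions}

Following the line of $i$ from time $0$ to time $t$,
\begin{equation}\label{eq:position}
X_i(t)=X_{a_i(t)}(0)+\int_0^tdB^{a_i(t-u)}_u .
\end{equation}
At backward times $v<\tau_i$ the lines of $i$ and $1$ are on different levels and are driven by independent Brownian motions. After $\tau_i$ they coincide and their increments cancel. Hence, conditionally on $N$,
\begin{equation}\label{eq:difference}
X_i(t)-X_1(t)=D_i+W_i,\qquad W_i\sim\mathcal N\big(0,2(\tau_i\wedge t)I_d\big),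
\end{equation}
with $W_i$ independent of $D_i$, where $D_i=0$ if $\tau_i\le t$ and $D_i=X_{a_i(t)}(0)-X_1(0)$ otherwise. The independence holds because, given $N$, $D_i$ depends only on the initial positions and $W_i$ only on the Brownian motions.

\section{From merging times to dimension}\label{sec:energy}

For $\gamma>0$ let
\[
U_\gamma(y)=\int|x-y|^{-\gamma}\,X(t)(dx),\qquad |0|^{-\gamma}:=\infty .
\]
Since the expected energy may be infinite, we prove that $U_\gamma$ is finite at the typical point $X_1(t)$, on events of probability close to $1$. These events may depend on the levels in an asymmetric way. The asymmetry does no harm if the bound is uniform in the other level $i$, because $X(t)$ is recovered by averaging over $i$ with level $1$ held fixed.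

\begin{proposition}\label{prop:potential}
Let $0<\gamma<d$, and let $G_1\subset G_2\subset\cdots$ be events in $\sigma(N)$ with $\mathbb P(\bigcup_KG_K)=1$. Suppose that for all large $K$
\begin{equation}\label{eq:negmoment}
C_K:=\sup_{i\ge2}\mathbb E\big[(\tau_i\wedge t)^{-\gamma/2}\,\mathbf 1_{G_K}\big]<\infty .
\end{equation}
Then almost surely $U_\gamma(y)<\infty$ for $X(t)$-a.e.\ $y$.
\end{proposition}
\begin{proof}
Let $Z\sim\mathcal N(0,I_d)$. Its density is at most $(2\pi)^{-d/2}$. Therefore, for all $a\in\mathbb R^d$,
\[
\mathbb E|a+Z|^{-\gamma}\le1+(2\pi)^{-d/2}\int_{|z|\le1}|z|^{-\gamma}\,dz=:c,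
\]
and $c<\infty$ because $\gamma<d$. By scaling, $\mathbb E|a+\sigma Z|^{-\gamma}\le c\,\sigma^{-\gamma}$ for all $a$ and $\sigma>0$. Both $\tau_i$ and $G_K$ are $\sigma(N)$-measurable, so conditioning on $N$ and $D_i$ in \eqref{eq:difference} gives
\begin{equation}\label{eq:pairbound}
\mathbb E\big[|X_i(t)-X_1(t)|^{-\gamma}\mathbf 1_{G_K}\big]\le c\,2^{-\gamma/2}\,\mathbb E\big[(\tau_i\wedge t)^{-\gamma/2}\mathbf 1_{G_K}\big]\le c\,C_K\qquad(i\ge2).
\end{equation}
The bound is uniform in $a$, so nothing about the law of $D_i$, and hence nothing about $\mu$, is used.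

For $M>0$ the function $h_M(z)=|z|^{-\gamma}\wedge M$ is bounded and continuous. By \eqref{eq:empirical}, almost surely
\[
\int h_M(x-X_1(t))\,X(t)(dx)=\lim_{n\to\infty}\frac1n\sum_{i=2}^nh_M\big(X_i(t)-X_1(t)\big).
\]
Multiply by $\mathbf 1_{G_K}$, take expectations using bounded convergence, and apply \eqref{eq:pairbound} to each term. The expectation of the left side on $G_K$ is at most $c\,C_K$. Letting $M\uparrow\infty$, monotone convergence yields $\mathbb E[\mathbf 1_{G_K}U_\gamma(X_1(t))]\le c\,C_K<\infty$. So $U_\gamma(X_1(t))<\infty$ almost surely on $G_K$ for every large $K$, hence almost surely. Finally, $X_1(t)$ has conditional law $X(t)$ given $X(t)$, so $\mathbb E\int\mathbf 1_{\{U_\gamma(y)=\infty\}}X(t)(dy)=\mathbb P(U_\gamma(X_1(t))=\infty)=0$.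
\end{proof}

Finite potential gives lower dimension bounds. The second statement below is a form of the classical energy criterion (\cite[Thm.~4.13]{Falconer}, \cite[Ch.~8]{Mattila}). We include the short argument because the first statement is needed as well.

\begin{lemma}\label{lem:energy}
Let $\nu$ be a finite Borel measure on $\mathbb R^d$ and $\gamma>0$, and suppose that $U(x)=\int|x-y|^{-\gamma}\nu(dy)$ is finite for $\nu$-a.e.\ $x$. Then $\liminf_{r\to0}\log\nu(B(x,r))/\log r\ge\gamma$ for $\nu$-a.e.\ $x$, and every Borel set $B$ with $\nu(B)>0$ has $\dim B\ge\gamma$.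
\end{lemma}
\begin{proof}
On $B(x,r)$ the integrand is at least $r^{-\gamma}$, so $\nu(B(x,r))\le r^\gamma U(x)$. Taking logarithms at points $x\in\operatorname{supp}\nu$ with $U(x)<\infty$ and dividing by $\log r<0$ gives the first claim. For the second, choose $R\in(0,\infty)$ such that $F=B\cap\{U\le R\}$ has $\nu(F)>0$. Let $A_1,A_2,\dots$ be sets of finite diameters $r_j$ that cover $F$, each containing a point $x_j\in F$. Then $A_j\subset B(x_j,r_j)$ and $\nu(B(x_j,r_j))\le R\,r_j^\gamma$. For $r_j=0$ this holds because $U(x_j)<\infty$ excludes an atom at $x_j$. So $\sum_jr_j^\gamma\ge\nu(F)/R>0$ for every such cover. Hence $F$ has positive $\gamma$-dimensional Hausdorff measure, and $\dim B\ge\dim F\ge\gamma$.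
\end{proof}

\section{Merging on a likely event}\label{sec:merge}

It remains to verify \eqref{eq:negmoment} for every $\gamma<\min(d,\frac2{b^*-1})$. We first treat measures satisfying, for some $b\in(1,2)$ and $C<\infty$,
\begin{equation}\label{eq:Hb}
\Lambda([0,y])\le C\,y^{2-b}\qquad(0<y\le1).
\end{equation}
Letting $y\downarrow0$, we see that $\Lambda(\{0\})=0$. In the Beta case with $\beta\in(1,2)$, \eqref{eq:Hb} holds with $b=\beta$, because the density is at most $x^{1-\beta}/B(2-\beta,\beta)$. Condition \eqref{eq:Hb} controls the pair rate \eqref{eq:ratepair}. It also controls the line rate \eqref{eq:rateline}: from $x^{-1}=1+\int_x^1r^{-2}\,dr$ and Fubini's theorem,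
\begin{equation}\label{eq:linebound}
\int_{(y,1]}x^{-1}\,\Lambda(dx)\le\Lambda([0,1])+\int_y^1r^{-2}\Lambda([0,r])\,dr\le C+C\int_y^1r^{-b}\,dr\le C'y^{1-b}\qquad(0<y\le1),
\end{equation}
where the last step uses $b>1$.

We now exclude large events met by line $1$ at all dyadic scales simultaneously. At scale $s=2^{-k}$ the threshold $s^{1/(b-1)}$ from Section~\ref{sec:onescale} is the borderline at which the probability of meeting a larger event stops being small. To make these probabilities summable over $k$ we use $s^\eta$ with $\eta$ slightly less than $1/(b-1)$.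

\begin{proposition}\label{prop:good}
Assume \eqref{eq:Hb} with $b\in(1,2)$, and let $0<\gamma<\frac2{b-1}$. Then there are events $G_1\subset G_2\subset\cdots$ in $\sigma(N)$ with $\mathbb P(\bigcup_KG_K)=1$ that satisfy \eqref{eq:negmoment} for all large $K$.
\end{proposition}
\begin{proof}
\emph{Choice of the thresholds.} As $\eta\uparrow\frac1{b-1}$, the quantity $1+\eta(2-b)$ tends to $1+\frac{2-b}{b-1}=\frac1{b-1}>\frac\gamma2$. So we can fix $0<\eta<\frac1{b-1}$ with
\begin{equation}\label{eq:eta}
1+\eta(2-b)>\gamma/2,
\end{equation}
and we put $y_k=2^{-k\eta}$.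

\emph{The good event.} For $K\ge1$ with $2^{-K}<t$ let
\[
G_K=\big\{\text{for every }k\ge K\text{ no event of }N\text{ in backward time }[0,2^{-k}]\text{ has size}>y_k\text{ and }1\in J\big\},
\]
and for the finitely many other $K\ge1$ let $G_K=\emptyset$. The events $G_K$ increase with $K$. By \eqref{eq:rateline}, \eqref{eq:linebound} and the union bound, for $2^{-K}<t$,
\[
\mathbb P(G_K^c)\le\sum_{k\ge K}2^{-k}\int_{(y_k,1]}x^{-1}\,\Lambda(dx)\le C'\sum_{k\ge K}2^{-k}y_k^{1-b}=C'\sum_{k\ge K}2^{-k(1-\eta(b-1))}\longrightarrow0
\]
as $K\to\infty$, because $\eta(b-1)<1$. Hence $\mathbb P(\bigcup_KG_K)=1$.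

\emph{Merging on the good event.} Let $i\ge2$, $2^{-K}<t$ and $k\ge K$. If $\tau_i\le2^{-k}$, then by Lemma~\ref{lem:phi} the event at backward time $\tau_i$ has $1\in J$, so on $G_K$ its size is at most $y_k$. Lemma~\ref{lem:taubound} and \eqref{eq:Hb} give
\[
\mathbb P(\tau_i\le2^{-k},\,G_K)\le2^{-k}\Lambda([0,y_k])\le C\,2^{-k(1+\eta(2-b))}.
\]

\emph{The negative moment.} Either $\tau_i\wedge t>2^{-K}$, or $\tau_i\wedge t\in(2^{-k-1},2^{-k}]$ for some $k\ge K$, and in the second case $\tau_i\le2^{-k}$, since $2^{-k}<t$. Therefore
\[
\mathbb E\big[(\tau_i\wedge t)^{-\gamma/2}\mathbf 1_{G_K}\big]\le2^{K\gamma/2}+\sum_{k\ge K}2^{(k+1)\gamma/2}\,C\,2^{-k(1+\eta(2-b))}.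
\]
The right side does not depend on $i$ and is finite by \eqref{eq:eta}.
\end{proof}

The term $\eta(2-b)$ in \eqref{eq:eta} is the gain from the truncation. It vanishes at $b=2$, and in that case the untruncated estimate is already what we need.

\begin{proof}[Proof of Theorem~\ref{thm:general}(a)]
Let $0<\gamma<\min(d,\frac2{b^*-1})$. We claim that events as in Proposition~\ref{prop:potential} exist.

If $b^*<2$, choose $b\in(b^*,2)$ so close to $b^*$ that $\gamma<\frac2{b-1}$. By the definition of $b^*$, the bound in \eqref{eq:Hb} holds for small $y$, and, since $\Lambda$ is finite, it holds on $(0,1]$ after increasing $C$. Proposition~\ref{prop:good} applies.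

If $b^*=2$, then $\gamma<2$. Lemma~\ref{lem:taubound} with $y=1$ gives $\mathbb P(\tau_i\le s)\le s\,\Lambda([0,1])$ for $0<s\le t$. Take $G_K$ to be the whole probability space for all $K$ and fix $K_0$ with $2^{-K_0}<t$. Splitting as in the proof of Proposition~\ref{prop:good},
\[
\mathbb E\big[(\tau_i\wedge t)^{-\gamma/2}\big]\le2^{K_0\gamma/2}+\sum_{k\ge K_0}2^{(k+1)\gamma/2}\,2^{-k}\,\Lambda([0,1])<\infty,
\]
uniformly in $i$, because $\gamma<2$.

By Proposition~\ref{prop:potential}, almost surely $U_\gamma<\infty$ holds $X(t)$-a.e., and Lemma~\ref{lem:energy} with $\nu=X(t)$ gives both assertions of (a) with $\gamma$ in place of $\min(d,\frac2{b^*-1})$. Let $\gamma$ increase to this value along a sequence. The last statement of (a) is the case $B=\operatorname{supp}X(t)$, since $\frac2{b^*-1}\ge2$.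
\end{proof}

\section{The covering bound}\label{sec:upper}

For the upper bound we make the first count of Section~1 precise: few ancestors, and uniformly small displacements. For the number of ancestors, a differential inequality for the mean suffices.

\begin{lemma}\label{lem:count}
Let $1<b\le2$ and $c>0$ be such that $\Lambda([0,y])\ge c\,y^{2-b}$ for $0<y\le1$. Then, with $\kappa=c/(4e)$,
\[
\mathbb E\,\#\Pi(s)\le1+\big(\kappa(b-1)s\big)^{-1/(b-1)}\qquad(s>0).
\]
\end{lemma}
\begin{proof}
When there are $n\ge2$ blocks, the number of blocks decreases at mean rate $g_n=\sum_{k=2}^n(k-1)\binom nk\lambda_{n,k}$. Keep only $k=2$. For $0\le x\le\frac1n$ we have $(1-x)^{n-2}\ge(1-\frac1n)^{n-1}\ge e^{-1}$, so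
\[
g_n\ge\binom n2\int_{[0,1/n]}(1-x)^{n-2}\,\Lambda(dx)\ge\frac{n^2}{4e}\,\Lambda\big([0,\tfrac1n]\big)\ge\kappa\,n^b\ge\kappa\,(n-1)^b .
\]
With $g_1=0$, the bound $g_n\ge\kappa(n-1)^b$ holds for all $n\ge1$.

Let $\Pi_n$ be the restriction of $\Pi$ to $[n]$, $n\ge2$, and let $f(s)=\mathbb E[\#\Pi_n(s)-1]$. The block number of $\Pi_n$ is a Markov chain with finitely many states, so $f$ is differentiable. Moreover $f>0$, since with positive probability no merger has occurred by time $s$. By the bound on $g_n$ and Jensen's inequality,
\[
f'(s)=-\mathbb E\,g_{\#\Pi_n(s)}\le-\kappa\,\mathbb E\big[(\#\Pi_n(s)-1)^b\big]\le-\kappa f(s)^b .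
\]
Hence $(f^{1-b})'=-(b-1)f^{-b}f'\ge\kappa(b-1)$. Integrating from $0$ gives $f(s)^{1-b}\ge\kappa(b-1)s$, that is, $f(s)\le(\kappa(b-1)s)^{-1/(b-1)}$. This bound does not depend on $n$, and $\#\Pi_n(s)\uparrow\#\Pi(s)$ as $n\to\infty$. Monotone convergence completes the proof.
\end{proof}

The hypothesis $b>1$ is what makes the bound uniform in $n$, so that there are finitely many ancestors at every time $s>0$. For $b_*=1$ there need not be such a bound, and compactness may fail. For instance, the compact support property fails for the Beta measures with $\beta\in(0,1]$, by the known result quoted in Section~1.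

\begin{proof}[Proof of Theorem~\ref{thm:general}(b)]
Let $b_*>1$. Choose $b\in(1,2]$ with $\Lambda([0,y])\ge c\,y^{2-b}$ for small $y$ and some $c>0$. Such $b\le b_*$ exist arbitrarily close to $b_*$. By monotonicity of $\Lambda([0,y])$ the bound holds on $(0,1]$ after decreasing $c$. Fix $q>\frac1{b-1}$, put $s_k=2^{-k}$, and consider only $k\ge1$ with $s_k\le t$.

\emph{Ancestors.} Let $H_k=\#\{a_i(s_k):i\ge1\}$ be the number of ancestors at time $t-s_k$ of the particles of time $t$. It has the law of $\#\Pi(s_k)$. By Markov's inequality and Lemma~\ref{lem:count},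
\[
\mathbb P(H_k>2^{kq})\le2^{-kq}\big(1+(\kappa(b-1))^{-1/(b-1)}2^{k/(b-1)}\big),
\]
which is summable because $q>\frac1{b-1}$. By the Borel--Cantelli lemma, almost surely $H_k\le2^{kq}$ for all large $k$.

\emph{Displacements.} The particle $i$ of time $t$ has at time $t-s_k$ an ancestor at position $P_k(i)=X_{a_i(s_k)}(t-s_k)$. (Almost surely no $s_k$ is a jump time of any $a_i$.) As in \eqref{eq:position},
\[
P_{k+1}(i)-P_k(i)=\int_{t-s_k}^{t-s_{k+1}}dB_u^{a_i(t-u)} .
\]
Given $N$, the levels $a_i(v)$, $v\in[s_{k+1},s_k]$, are determined by $a_i(s_{k+1})$. So for each $k$ there are at most $H_{k+1}$ different displacements. Given $N$, each of them has law $\mathcal N(0,(s_k-s_{k+1})I_d)$. From $\mathbb Ee^{|Z|^2/4}=2^{d/2}$ for $Z\sim\mathcal N(0,I_d)$ we get $\mathbb P(|Z|>z)\le2^{d/2}e^{-z^2/4}$. Let $\rho_k=L\sqrt{k\,s_k}$ with $L>0$ and $L^2/4>q\log2$. On $\{H_{k+1}\le2^{(k+1)q}\}$, the conditional probability given $N$ that some displacement has length greater than $\rho_k$ is at most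
\[
2^{(k+1)q}\,2^{d/2}\,e^{-L^2k/4},
\]
since $s_k-s_{k+1}\le s_k$. This is summable by the choice of $L$. So, almost surely, for all large $k$ all these displacements have length at most $\rho_k$.

\emph{Covering.} For each $i$ we have $P_m(i)\to X_i(t)$ as $m\to\infty$, because $a_i(v)=i$ for small $v$ and the path of level $i$ is continuous between the events that affect it. Hence for all large $k$ and all $i$,
\[
|X_i(t)-P_k(i)|\le\sum_{m\ge k}\rho_m=L\sum_{j\ge0}\sqrt{(k+j)2^{-k-j}}\le L\sqrt{k2^{-k}}\sum_{j\ge0}\sqrt{(1+j)2^{-j}}=:R_k,
\]
where we used $k+j\le k(1+j)$. So all $X_i(t)$ lie in the union $\mathcal C_k$ of the $H_k$ closed balls of radius $R_k$ around the ancestor positions at time $t-s_k$. The set $\mathcal C_k$ is compact, and by \eqref{eq:empirical} and the portmanteau theorem for closed sets $X(t)(\mathcal C_k)\ge\limsup_n\frac1n\#\{i\le n:X_i(t)\in\mathcal C_k\}=1$. Hence $\operatorname{supp}X(t)\subset\mathcal C_k$. In particular $\operatorname{supp}X(t)$ is compact.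

\emph{Dimension.} For all large $k$ the support is covered by at most $2^{kq}$ balls of radius $R_k=C_L\sqrt{k2^{-k}}$, and $R_k$ is eventually decreasing to $0$. If $R_{k+1}\le r<R_k$ with $k$ large, then $\operatorname{cov}_r(\operatorname{supp}X(t))\le2^{(k+1)q}$, so
\[
\frac{\log\operatorname{cov}_r(\operatorname{supp}X(t))}{\log(1/r)}\le\frac{(k+1)q\log2}{\log(1/R_k)}\longrightarrow2q .
\]
So the upper box dimension is at most $2q$. Let $q\downarrow\frac1{b-1}$ and then $b\to b_*$ along sequences. The bound by $d$ is trivial.
\end{proof}

\section{Matching bounds and exact dimensionality}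

The dimensions of the support follow by comparing (a) and (b). For the upper bound on the local dimension we use that a set covered by few small balls has little mass at those of its points around which balls have small mass.

\begin{proof}[Proof of Theorem~\ref{thm:general}(c)]
Let $b_*=b^*=b$ and $D=\min(d,\frac2{b-1})$.

\emph{Dimensions of the support.} By (a), $\dim\operatorname{supp}X(t)\ge D$. If $b>1$, then by (b) the support is compact with upper box dimension at most $D$. Since the Hausdorff dimension is at most the packing and the lower box dimension, and both of these are at most the upper box dimension, all of them equal $D$. If $b=1$, then $D=d$, and $d\le\dim\operatorname{supp}X(t)\le\dim_P\operatorname{supp}X(t)\le d$.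

\emph{Local dimension.} The lower bound is in (a). For the upper bound let $S=\operatorname{supp}X(t)$ if $b>1$, and $S=\operatorname{supp}X(t)\cap B(0,R)$ with $R<\infty$ if $b=1$. In both cases $S$ is a bounded Borel set of upper box dimension at most $D$. Fix $\delta>0$. For all small $r$, $S$ is covered by at most $r^{-D-\delta}$ closed balls of radius $r/2$. If such a ball contains a point $x\in S$ with $X(t)(B(x,r))<r^{D+2\delta}$, then it lies inside $B(x,r)$, so it too has mass less than $r^{D+2\delta}$. Summing over the covering balls that contain such a point,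
\[
X(t)\big\{x\in S:X(t)(B(x,r))<r^{D+2\delta}\big\}\le r^{-D-\delta}\,r^{D+2\delta}=r^\delta .
\]
For $r=2^{-n}$ this is summable in $n$. By the Borel--Cantelli lemma for the measure $X(t)$, for $X(t)$-a.e.\ $x\in S$ we have $X(t)(B(x,2^{-n}))\ge2^{-n(D+2\delta)}$ for all large $n$. If $2^{-n}\le r<2^{-n+1}$, then $X(t)(B(x,r))\ge2^{-n(D+2\delta)}\ge(r/2)^{D+2\delta}$. Hence
\[
\limsup_{r\to0}\frac{\log X(t)(B(x,r))}{\log r}\le D+2\delta\qquad\text{for }X(t)\text{-a.e.\ }x\in S .
\]
Let $\delta\downarrow0$ and, if $b=1$, $R\uparrow\infty$, both along sequences.
\end{proof}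

This completes the proof of Theorem~\ref{thm:general}, and with it the proofs of Corollary~\ref{cor:examples} and Theorem~\ref{thm:main}.

\begin{thebibliography}{9}
\bibitem{Falconer} K.~Falconer, \emph{Fractal Geometry}.
\bibitem{Mattila} P.~Mattila, \emph{Geometry of Sets and Measures in Euclidean Spaces}.
\bibitem{source} \emph{Support Properties of a Class of A-Fleming-Viot Processes with Underlying Brownian Motion}, \texttt{http://math0.bnu.edu.cn/probab/Workshop2013/Talks/ZhouXW.pdf}.
\end{thebibliography}

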